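# Pinching constants of cyclic branched coverings

## 1. Bounded pinching when the branch locus is a set of points or of circles

Take a closed manifold, choose in it a codimension-two submanifold that bounds a hypersurface, cut the manifold open along the hypersurface, and glue $k$ copies together cyclically. One full turn around the submanifold upstairs is then $k$ full turns downstairs. Extra angle is a form of negative curvature, so the answer that one would first guess is this: the new manifolds are as negatively curved as one could wish, and their curvature can be kept between two fixed negative constants while $k$ grows. We make this precise, test it where everything can be computed, and then prove that it is false as soon as the total dimension is at least $4$.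

Manifolds, submanifolds and metrics are smooth.

**Setting.** Let $V$ be a closed, connected, oriented $(n+1)$-dimensional manifold, and let $V'\subset V$ be a nonempty, closed, oriented submanifold of dimension $n-1$ representing zero in $H_{n-1}(V;\mathbb Z)$. Then $V'=\partial W$ for some compact oriented hypersurface $W\subset V$; fix one. Cut $V$ open along $W$ and glue $k$ copies cyclically. The result is a closed connected manifold $\tilde V_k$ with a cyclic ramified covering $\tilde V_k\to V$ of order $k$, ramified along $V'$. Equivalently, it is the $k$-fold cyclic covering branched along $V'$ given by the homomorphism $H_1(V\setminus V')\to\mathbb Z/k$, intersection number with $W$ mod $k$. It is fully ramified: a meridian of each component of $V'$ goes to a generator of $\mathbb Z/k$.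

Near a point of $V'$ there are coordinates $(z,x)\in\mathbb C\times\mathbb R^{n-1}$ in which $V'=\{z=0\}$ and $W=\{z\in[0,\infty)\}$. There the covering is $(\zeta,x)\mapsto(\zeta^k,x)$, a deck transformation is $\zeta\mapsto e^{2\pi i/k}\zeta$, and the preimage of $W$ consists of $k$ half-spaces meeting exactly in $V'$. A small example of the construction: if $V=S^2$, $V'$ is two points with opposite signs and $W$ is an arc between them, then $\tilde V_k=S^2$ with the map $z\mapsto z^k$.

**Definition (pinching constant).** The pinching constant of a closed manifold $M$ is the infimum of the numbers $C\ge1$ such that $M$ carries a metric with sectional curvature $-C\le K\le-1$. It is $+\infty$ if $M$ carries no metric of negative sectional curvature.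

For example, a closed hyperbolic manifold has pinching constant $1$. The question is what the pinching constant of $\tilde V_k$ does as $k\to\infty$, when $V$ is aspherical. In the two lowest dimensions the guess survives.

**Proposition 1.** For $n=1$ ($V$ aspherical), every $\tilde V_k$ with $k\ge2$ has pinching constant $1$. For $n=2$ there are $V,V',W$ as above, with $V$ aspherical, such that $\tilde V_k$ is hyperbolic (pinching constant $1$) for all large $k$.

*Proof for $n=1$.* Here $V$ is a closed oriented aspherical surface, so $\chi(V)\le0$. The signed count of the points of $V'$ is zero and $V'\neq\emptyset$, so $|V'|\ge2$. Off $V'$ the covering is $k$-sheeted, and each point of $V'$ has one preimage. Hence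
$$\chi(\tilde V_k)=k\bigl(\chi(V)-|V'|\bigr)+|V'|=k\chi(V)-(k-1)|V'|<0\qquad(k\ge2),$$
and $\tilde V_k$ carries a hyperbolic metric.

*Proof for $n=2$.* Let $\Sigma$ be a compact oriented surface of genus $\ge1$ with one boundary circle, and $\phi$ a pseudo-Anosov class on $\Sigma$ fixing $\partial\Sigma$. By Thurston's theorem the interior of the mapping torus $Q$ of $\phi$ is hyperbolic with one cusp. Let $\lambda\subset\partial Q$ be the boundary of a fiber and $\mu$ a slope with $\mu\cdot\lambda=1$. By Thurston's hyperbolic Dehn surgery theorem with generalized coefficients, all coefficients in $H_1(\partial Q;\mathbb R)=\mathbb R^2$ outside a bounded set give hyperbolic structures on the interior of $Q$ with the corresponding completions. Fix $j$ so large that the Dehn filling $V$ of $Q$ along $m_j=\mu+j\lambda$ is hyperbolic; it is then aspherical. Let $V'$ be the core of the filling solid torus. Since $\lambda\cdot m_j=\pm1$, the curve $\lambda$ is isotopic to the core in the solid torus, so $V'=\partial W$, where $W$ is a fiber together with an annulus. For $k$ large the coefficient $k\,m_j$ also lies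 outside the bounded set. Its completion is $V$ with cone angle $2\pi/k$ along $V'$, which is a hyperbolic orbifold. The $k$-fold cyclic orbifold cover determined by intersection with $W$ sends the meridian $m_j$ to a generator of $\mathbb Z/k$. So its group meets the local groups $\mathbb Z/k$ trivially, it is a manifold, and it is $\tilde V_k$. Hence $\tilde V_k$ is closed hyperbolic. $\square$

**A test with warped metrics.** Suppose $V$ is hyperbolic and $V'$ is totally geodesic with metric $h$ and an embedded tube of radius $R$. In the tube the metric of $V$ is locally $dr^2+\sinh^2r\,d\vartheta^2+\cosh^2r\,h$. In $\tilde V_k$ the angle $\vartheta$ runs through $2\pi k$, and the first thing to try is to smooth the cone: replace $\sinh r$ by a positive function $f$ with $f(0)=0$, $f'(0)=1/k$ and $f(r)=\sinh r$ near $r=R$. The plane of $\partial_r,\partial_\vartheta$ has curvature $-f''/f$. If this is $\ge-C$, compare $f$ with $g(r)=\sinh(\sqrt C\,r)/(k\sqrt C)$. We have $(f'g-fg')'=f''g-fg''\le0$, so $f/g$ is nonincreasing with limit $1$ at $0$. Thus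
$$\sinh R\le\frac{\sinh(\sqrt C\,R)}{k\sqrt C},$$
which forces $C\to\infty$ as $k\to\infty$. This speaks against the guess, but it decides nothing, since it concerns one family of metrics only. In the three-dimensional example above $V'$ is a closed geodesic of the hyperbolic manifold $V$, so the computation applies word for word, and still the pinching constant of $\tilde V_k$ is $1$ for large $k$. A proof must exclude all metrics, and it must use $n\ge3$.

The following is stated as a conjecture in "Asymptotic Invariants of Infinite Groups". It says that for $n\ge3$ the guess is wrong in the strongest way.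

**Theorem 2.** Let $V$ be aspherical and $V',W,\tilde V_k$ as above. If $n\ge3$, the pinching constant of $\tilde V_k$ tends to $\infty$ as $k\to\infty$.

By Proposition 1 the range $n\ge3$ is sharp. Asphericity of $V$ will not be used. Along values of $k$ for which $\tilde V_k$ has no negatively curved metric the statement holds by convention.

## 2. A bound on $k$ in terms of the fundamental group

**Definition.** A $C$-pinched Hadamard manifold is a complete simply connected Riemannian manifold with $-C\le K\le-1$. Put $\Gamma_k=\pi_1(\tilde V_k)$.

**Theorem 3.** Given $n\ge3$, $d\ge2$, $C\ge1$, $N\ge1$ there is $K_0=K_0(n,d,C,N)$ with the following property. Let $V$ be a closed connected oriented $(n+1)$-manifold (not necessarily aspherical), let $V',W,\tilde V_k$ be as in Section 1, and suppose that some component $W^1$ of $W$ with $\partial W^1\ne\emptyset$ has a triangulation with at most $N$ simplices in each of the dimensions $n-1$ and $n$. If $k>K_0$, $\tilde V_k$ is aspherical and all abelian subgroups of $\Gamma_k$ are cyclic, then $\Gamma_k$ is not isomorphic to a discrete group of isometries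 of any $d$-dimensional $C$-pinched Hadamard manifold.

*Theorem 3 implies Theorem 2.* Take $d=n+1$ and fix $C$. Since $V'\ne\emptyset$, some component $W^1$ of $W$ has nonempty boundary; let $N$ come from a triangulation of it. If $\tilde V_k$ has a metric with $-C\le K\le-1$, then $\tilde V_k$ is aspherical by Cartan–Hadamard, abelian subgroups of $\Gamma_k$ are cyclic by Preissmann's theorem, and $\Gamma_k$ acts discretely by isometries on the universal cover. Hence $k\le K_0(n,n+1,C,N)$. So for $k>K_0$ the pinching constant is $\ge C$, and $C$ was arbitrary. $\square$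

**Standing assumptions.** From now on we prove Theorem 3. Fix $n\ge3$, $d$, $C$, $N$ and $k\ge2$; write $M=\tilde V_k$ and $\Gamma=\Gamma_k$. Assume that $M$ is aspherical, that abelian subgroups of $\Gamma$ are cyclic, and that $\Gamma$ is a discrete group of isometries of a $d$-dimensional $C$-pinched Hadamard manifold $X$. We derive an upper bound for $k$.

Since $M$ is aspherical and finite-dimensional, $\Gamma$ is torsion-free. A discrete group acts properly with finite stabilizers, so $\Gamma$ acts freely and properly on $X$. Also $\Gamma\ne1$: otherwise the contractible universal cover of $M$ would be the closed manifold $M$ itself.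

The strategy is to attach to one component of $V'$ a cycle in a quotient of $X$, to see by topology that its class is not zero, and to fill it by straightened pieces of $W$ when $k$ is large.

## 3. Fixed sets of lifted deck transformations

Let $\tilde M$ be the universal cover of $M$, which is contractible. Let $\alpha$ generate the deck group $\mathbb Z/k$ of $M\to V$. It fixes pointwise the preimage of $V'$ in $M$, which we identify with $V'$ (full ramification). For $0<m<k$, $\alpha^m$ has no fixed point off $V'$. The preimage of $W$ in $M$ is a union of copies $W_i=\alpha^iW_0$, $i\in\mathbb Z/k$, meeting pairwise only in $V'$. Let $W^1_i\subset W_i$ be the copy of $W^1$, and let $V_1'$ be a component of $\partial W^1$.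

Let $G$ be the group of all lifts to $\tilde M$ of powers of $\alpha$. Thus $\Gamma\lhd G$, $G/\Gamma=\mathbb Z/k$, and $G$ covers the identity of $V$.

Let $F_1$ be a component of the preimage of $V_1'$ in $\tilde M$ and $H=\mathrm{Stab}_\Gamma(F_1)$, so that $F_1/H=V_1'$. Pick $y\in F_1$ and let $t\in G$ be the lift of $\alpha$ fixing $y$. On the connected set $F_1$, both $t$ and the inclusion are lifts of the same map $F_1\to M$, because $\alpha$ fixes $V'$ pointwise, and they agree at $y$. So $t$ fixes $F_1$ pointwise. Since $t^k$ lifts the identity and has a fixed point, $t^k=1$; since $t^m$ covers $\alpha^m$, $t$ has order exactly $k$.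

**Lemma 4 (Smith).** If $s\in G$ has prime order $p$ and $\mathrm{Fix}(s)\ne\emptyset$, then $\mathrm{Fix}(s)$ is $\mathbb F_p$-acyclic, in particular connected.

*Proof.* **Step 1: a complex on which $G$ acts nicely.** Triangulate $V$ with $V'$ a full subcomplex. A closed simplex $\sigma\not\subset V'$ meets $V'$ in a proper face, possibly empty. The set $\sigma\setminus V'$ is the set where the sum of the barycentric coordinates outside that face is positive, so it is convex. Hence it lifts to the covering $\tilde M\setminus(\text{preimage of }V')\to V\setminus V'$. Each lift extends continuously to $\sigma$: a point of $\sigma\cap V'$ has small neighborhoods $U$ in $V$ such that each component of the preimage of $U$ is of the form $(\zeta,x)\mapsto(\zeta^k,x)$ with one preimage of the point; near the point $\sigma\setminus V'$ is connected, so its lift stays in one such component and converges to that preimage. Simplices in $V'$ lift too, since the preimage of $V'$ is a covering of it. So $\tilde M$ becomes a finite-dimensional complex of simplices permuted by $G$. Since $G$ covers the identity of $V$ and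 simplices inject into $V$, an element preserving a simplex fixes it pointwise. In particular $\mathrm{Fix}(s)$ is a subcomplex, and $s$ permutes the other simplices freely in orbits of length $p$.

**Step 2: exact sequences.** Let $C_*$ be the simplicial chain complex of $\tilde M$ over $\mathbb F_p$ and $\mathcal D=1-s$. In each degree $C_*$ is $C_*(\mathrm{Fix}(s))$ plus a free module over $\mathbb F_p[\mathbb Z/p]=\mathbb F_p[\mathcal D]/(\mathcal D^p)$. On the first summand $\mathcal D=0$, and on a free module $\ker\mathcal D^j=\mathrm{im}\,\mathcal D^{p-j}$. Hence for $1\le j\le p-1$ there are exact sequences of complexes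
$$0\to \mathcal D^{p-j}C_*\oplus C_*(\mathrm{Fix}(s))\to C_*\xrightarrow{\ \mathcal D^j\ }\mathcal D^jC_*\to0.$$

**Step 3: descending induction.** Since $H_q(C_*)=0$ for $q\ge1$,
$$H_q(\mathcal D^jC)\cong H_{q-1}(\mathcal D^{p-j}C)\oplus H_{q-1}(\mathrm{Fix}(s))\qquad(q\ge2).$$
For large $q$ the left side vanishes for all $j$. If it vanishes for some $q\ge2$ and all $j$, so do $H_{q-1}(\mathcal D^{j}C)$ for all $j$ and $H_{q-1}(\mathrm{Fix}(s))$. Thus both vanish in all degrees $\ge1$. Finally $H_1(\mathcal D^jC)=0$ gives an injection $H_0(\mathrm{Fix}(s))\hookrightarrow H_0(C)=\mathbb F_p$, and $\mathrm{Fix}(s)\ne\emptyset$. $\square$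

**Lemma 5.**
(a) $\mathrm{Fix}(t^m)=F_1$ for $0<m<k$, and $F_1$ is $\mathbb F_p$-acyclic for every prime $p\mid k$.
(b) $H$ commutes with $t$.
(c) If $g\in\Gamma$ commutes with some $t^m$, $0<m<k$, then $g\in H$.

*Proof.* (a) First let $t^m$ have prime order $p$. By Lemma 4, $\mathrm{Fix}(t^m)$ is connected and $\mathbb F_p$-acyclic. It lies in the preimage of $V'$, because $\alpha^m$ has no fixed point off $V'$, and it contains $F_1$, which is a component of that preimage. So it equals $F_1$. In general some power of $t^m$ has prime order, so $F_1\subset\mathrm{Fix}(t^m)\subset F_1$. Every prime $p\mid k$ occurs, with $m=k/p$.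

(b) For $h\in H$, $hth^{-1}$ is a lift of $\alpha$ fixing $hF_1=F_1$ pointwise, hence equals $t$.

(c) $gF_1=g\,\mathrm{Fix}(t^m)=\mathrm{Fix}(gt^mg^{-1})=\mathrm{Fix}(t^m)=F_1$. $\square$

**Sheets.** Fix a triangulation of $W^1$ as in Theorem 3 and a total order of its vertices. Lift both to all $W_i^1$ and to their preimages in $\tilde M$. The lifts are preserved by $G$ and agree on the preimage of $V'$. Let $\tilde W$ be the component of the preimage of $W^1_0$ in $\tilde M$ containing $F_1$. We use the following facts.

* $\tilde W$ is a covering of $W_0^1$, hence a triangulated oriented $n$-manifold, and $F_1$ is a component of $\partial\tilde W$. Every $(n-1)$-simplex of $\tilde W$ lies in two $n$-simplices of $\tilde W$, or in one if it lies in $\partial\tilde W$.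
* $H$ preserves $\tilde W$, its orientation and its vertex order. It acts freely on simplices: an element of $G$ preserving a simplex fixes it pointwise, because the simplices inject into $V$, and $\Gamma$ acts freely on $\tilde M$.
* $t^i\tilde W$ is the component of the preimage of $W_i^1$ containing $F_1$. So $k$ sheets $t^i\tilde W$ meet along $F_1$.
* In each dimension $n-1,n$ the simplices of the preimage of $W_i^1$ form at most $N$ $\Gamma$-orbits, and $F_1$ has at most $N$ $H$-orbits of $(n-1)$-simplices.
* If $\tau$ is a simplex of $\partial\tilde W$, then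
$$t^i\tau\in\Gamma\tau,\tag{1}$$
since $t^i\tau$ and $\tau$ lie over the same simplex of $V'\subset M$.

## 4. Straight simplices live near a point

**Definition (straight simplex, center).** For $x_0,\dots,x_j\in X$ let $\mathrm{str}(x_0,\dots,x_j):\Delta^j\to X$ be defined inductively as the geodesic join of $b=\mathrm{str}(x_0,\dots,x_{j-1})$ with $x_j$: it sends $(1-s)u+se_j$, $u\in\Delta^{j-1}$, to the point dividing the geodesic from $b(u)$ to $x_j$ in proportion $s$. For $j\ge2$ the center $c(x_0,\dots,x_j)$ is the point of the segment $[x_0,x_1]$ nearest to $x_2$.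

For example, for a triangle with $d(x_0,x_2)=d(x_1,x_2)$ in the hyperbolic plane the center is the midpoint of $[x_0,x_1]$. The center depends on the first three vertices only, and this will matter.

The map is compatible with faces and commutes with isometries. It is Lipschitz by induction: let $p=(1-s)u+se_j$, $p'=(1-s')u'+s'e_j$ and $q=(1-s)u'+se_j$. By convexity of distance the images of $p,q$ are at distance at most $(1-s)\,d(b(u),b(u'))\le\mathrm{Lip}(b)\,|p-q|$. The images of $q,p'$ lie on one geodesic at distance $|s-s'|\,d(b(u'),x_j)$. And $|s-s'|\le|p-p'|$, $|p-q|\le|p-p'|+\sqrt2\,|s-s'|$. Since $\exp_{x_j}$ is a diffeomorphism, induction also shows that $\mathrm{str}$ is smooth in the interior of $\Delta^j$.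

**Lemma 6.** For $j\ge2$ and $R\ge0$ the $j$-volume, with multiplicity, of the part of $\mathrm{str}(x_0,\dots,x_j)$ outside $B(c,R)$ is at most
$$v_j(R):=2^j(1+R)e^{-R}.$$
In particular the total volume is $\le2^j$. The function $v_j$ is decreasing.

*Proof.* **Step 1: the volume density of a cone.** Write $b=\mathrm{str}(x_0,\dots,x_{j-1})$. On the geodesic of length $\ell=\ell(u)$ from $b(u)$ to $x_j$ use the distance $a$ from $b(u)$ as parameter. Varying $u$ gives, up to tangential components, Jacobi fields $J$ vanishing at $x_j$. By Rauch's theorem ($K\le-1$) their normal components satisfy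
$$|J^\perp(a)|\le\frac{\sinh(\ell-a)}{\sinh\ell}|J^\perp(0)|\le e^{-a}|J^\perp(0)|.$$
So the linear map $J^\perp(0)\mapsto J^\perp(a)$ has norm at most $e^{-a}$, and on $(j-1)$-vectors norm at most $e^{-(j-1)a}$. Since $\partial_a$ is a unit vector, the volume density in the coordinates $(u,a)$ is at most $e^{-(j-1)a}$ times the $(j-1)$-density of $b$.

**Step 2: triangles, $j=2$.** Now $b$ parametrizes the segment $[x_0,x_1]$, which contains $c$. (If $x_0=x_1$ the area is $0$.) At a point $y$ of the segment at distance $s$ from $c$, a unit tangent has $|J^\perp(0)|=\sin\beta$, where $\beta$ is the angle between $[y,c]$ and $[y,x_2]$. We claim $\sin\beta\le1/\cosh s\le2e^{-s}$. If $y=c$ this is trivial, and if $c=x_2\ne y$ then $\beta=0$. Otherwise, since $c$ is nearest to $x_2$, first variation gives an angle $\ge\pi/2$ at $c$ in the triangle $(y,c,x_2)$. By CAT$(-1)$ comparison the comparison triangle $(\bar y,\bar c,\bar x_2)$ in $\mathbb H^2$ has angle $\ge\pi/2$ at $\bar c$ and an angle $\bar\beta\ge\beta$ at $\bar y$. Thus $\bar\beta<\pi/2$. The perpendicular to $[\bar y,\bar c]$ at $\bar c$ separates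 $\bar y$ from $\bar x_2$ or contains $\bar x_2$, so it meets $[\bar y,\bar x_2]$ in a point $z$. If $z=\bar c$, then $\bar\beta=0$. Otherwise $(\bar y,\bar c,z)$ is right-angled at $\bar c$, and its angle $\omega$ at $z$ satisfies $\cos\omega=\cosh s\,\sin\bar\beta$. So $\sin\beta\le\sin\bar\beta\le1/\cosh s$.

The point with coordinates $(y,a)$ has distance at most $s+a$ from $c$. Counting both sides of $c$, the area outside $B(c,R)$ is at most
$$2\iint_{s,a\ge0,\ s+a\ge R}2e^{-s-a}\,ds\,da=4\int_R^\infty xe^{-x}dx=4(1+R)e^{-R}.$$

**Step 3: induction, $j\ge3$.** The center of $b$ is also $c$, and the point $(u,a)$ has distance at most $a+d(b(u),c)$ from $c$. Since $e^{-(j-1)a}\le e^{-2a}$, the volume outside $B(c,R)$ is at most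
$$\int_0^Re^{-2a}\,2^{j-1}(1+R)e^{-(R-a)}da+\int_R^\infty e^{-2a}\,2^{j-1}da\le2^{j-1}(1+R)e^{-R}+2^{j-2}e^{-2R}\le2^j(1+R)e^{-R}.$$
Finally $\frac{d}{dR}(1+R)e^{-R}=-Re^{-R}\le0$. $\square$

## 5. Integral currents and slicing

We use integral currents with compact support (Federer, *Geometric Measure Theory*, Ch. 4). For such a $T$ write $\|T\|$ for its mass measure, $\mathbf M(T)$ for its mass, $\mathrm{spt}\,T$ for its support, $T\llcorner E$ for restriction. Let $u$ be $1$-Lipschitz. For a.e. $r$ the currents $T\llcorner\{u<r\}$ and
$$\langle T,u,r\rangle:=\partial(T\llcorner\{u<r\})-(\partial T)\llcorner\{u<r\}$$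
are integral, and the slice $\langle T,u,r\rangle$ is supported in $\{u=r\}\cap\mathrm{spt}\,T$. From the definition,
$$\partial(T\llcorner\{u\ge r\})=(\partial T)\llcorner\{u\ge r\}-\langle T,u,r\rangle,\qquad\partial\langle T,u,r\rangle=-\langle\partial T,u,r\rangle.\tag{2}$$
The coarea inequality says that for Borel $E$
$$\int_a^b\|\langle T,u,r\rangle\|(E)\,dr\le\|T\|(E\cap\{a\le u\le b\}).\tag{3}$$
A $0$-dimensional integral current is a finite integer combination of point masses, so its mass is an integer. For example, for the oriented unit disc in the plane and $u=|x|$, the slice at $r<1$ is the circle of radius $r$, and (3) on $[0,1]$ reads $\int_0^12\pi r\,dr\le\pi$.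

**Lemma 7.** Let $Y$ be a Riemannian manifold. For open $U\subset Y$ let $\mathbf I_*(U)$ be the complex of integral currents with compact support in $U$ and $L_*(U)$ the complex of Lipschitz singular chains over $\mathbb Z$. The natural maps from $L_*(U)$ to $\mathbf I_*(U)$, $\sigma\mapsto\sigma_\#[[\Delta]]$, and to the singular chain complex induce isomorphisms on homology.

*Proof.* **Step 1: convex pieces.** Call $U$ strongly convex if any two of its points are joined by a unique minimal geodesic of $Y$, which lies in $U$ and depends smoothly on the endpoints. Such sets are closed under finite intersections, and small balls are strongly convex. On a nonempty such $U$, contraction along geodesics to a point and the homotopy formula show that all three homologies are $\mathbb Z$ in degree $0$ (detected by $T\mapsto T(1)$, respectively the augmentation) and $0$ in other degrees.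

**Step 2: Mayer–Vietoris.** All three theories have natural Mayer–Vietoris sequences for two open sets $U,U'$. For singular and Lipschitz chains this is barycentric subdivision. For currents we need exactness of
$$0\to\mathbf I_*(U\cap U')\to\mathbf I_*(U)\oplus\mathbf I_*(U')\to\mathbf I_*(U\cup U')\to0.$$
If $T_1+T_2=0$, both have the same compact support, which lies in $U\cap U'$; this gives exactness in the middle. For surjectivity let $T\in\mathbf I_*(U\cup U')$. The sets $\mathrm{spt}\,T\setminus U'$ and $\mathrm{spt}\,T\setminus U$ are compact and disjoint, so there is a smooth $f$ with value $-1$ near the first and $2$ near the second. Then $\mathrm{spt}\,T\cap\{f\le1\}\subset U$ and $\mathrm{spt}\,T\cap\{f\ge0\}\subset U'$. For a.e. $r\in(0,1)$ write $T=T\llcorner\{f<r\}+T\llcorner\{f\ge r\}$.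

**Step 3: assembling.** By the five lemma and induction on $m$ the lemma holds for unions of $m$ strongly convex sets, because $(U_1\cup\dots\cup U_{m-1})\cap U_m$ is a union of $m-1$ such sets. Every open set is a directed union of finite unions of strongly convex balls, and all three homologies commute with such unions, since chains and currents have compact support. $\square$

We write $H_q(U;\mathbb Z)$ for all three.

## 6. The thin part in degrees at least two

For $y\in X$ put
$$\delta(y)=\min_{1\ne\gamma\in\Gamma}d(y,\gamma y)>0.$$
This function is $\Gamma$-invariant and $2$-Lipschitz. For example, if $\Gamma$ is generated by a translation of length $\ell$ along a geodesic of $\mathbb H^2$, then $\sinh(\delta(y)/2)=\sinh(\ell/2)\cosh(\text{distance of }y\text{ from the geodesic})$, so $\{\delta<\varepsilon\}$ is a tube or empty.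

Let $\mu=\mu(d,C)$ be the Margulis constant: $\langle\gamma\in\Gamma:d(y,\gamma y)<\mu\rangle$ is virtually nilpotent for all $y$ (Ballmann–Gromov–Schroeder, *Manifolds of Nonpositive Curvature*, §8). Fix
$$\varepsilon=\mu/2,\qquad\theta=\varepsilon/3 .$$
Let $Y=X/H$ with projection $\mathrm{pr}:X\to Y$. Since $H\subset\Gamma$, $\delta$ descends to $Y$.

**Lemma 8.** A finitely generated virtually nilpotent subgroup $P\ne1$ of $\Gamma$ is infinite cyclic.

*Proof.* $P$ is torsion-free, hence infinite. Let $P_0\ne1$ be a nilpotent subgroup of finite index and $1\ne z\in Z(P_0)$. For $1\ne g\in P_0$ the group $\langle g,z\rangle$ is abelian, hence infinite cyclic, so some power $g^a$, $a\ne0$, lies in $\langle z\rangle$. Thus $P_0/\langle z\rangle$ is a finitely generated nilpotent torsion group, hence finite, and $P$ contains an infinite cyclic subgroup of finite index. Shrinking it, we may take it normal; call it $\langle z\rangle$ again. If $gzg^{-1}=z^{-1}$ for some $g\in P$, then $g^a=z^b$ for some $a>0$, with $b\ne0$ since $g$ has infinite order. As $g$ commutes with $g^a$, $z^b=z^{-b}$, a contradiction.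 So $\langle z\rangle$ is central of finite index. By Schur's theorem $[P,P]$ is finite, hence trivial. Thus $P$ is abelian, so cyclic, and infinite. $\square$

**Isometries of $X$.** Let $1\ne\gamma\in\Gamma$; it has no fixed point in $X$. If it translates a geodesic it is *axial*; its axis is unique ($K\le-1$), and its fixed set in $\partial X$ consists of the two ends of the axis. Otherwise it is *parabolic*: it fixes a point of $\partial X$ and preserves the horospheres centered there (Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*, II.8.25). It fixes no second point of $\partial X$, as it would then preserve the geodesic joining the two points, and translate it. Let $\mathrm{Fix}_\infty(\gamma)\subset\partial X$ be the fixed set. Then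
$$\mathrm{Fix}_\infty(\gamma^m)=\mathrm{Fix}_\infty(\gamma)\qquad(m\ne0).\tag{4}$$
This is clear for axial $\gamma$. If $\gamma$ is parabolic, so is $\gamma^m$: if $\gamma^m$ had an axis, $\gamma$ would preserve this unique axis and, having no fixed point, translate it. Then $\mathrm{Fix}_\infty(\gamma)\subset\mathrm{Fix}_\infty(\gamma^m)$ are both single points.

Let $\psi_s$ be the flow along unit speed rays to $\xi\in\partial X$. *If $y,y'$ lie on one horosphere at $\xi$, then $d(\psi_sy,\psi_sy')\to0$ as $s\to\infty$.* Put $D'=d(y,y')$ and $p=\psi_Ty$. By the definition of horospheres, $d(y',p)-T\to0$ as $T\to\infty$. The comparison triangles of $(y,y',p)$ in the half-plane model converge to the triangle with ideal vertex $\infty$ and vertices $\pm x_0+i$, $x_0=\sinh(D'/2)$, whose sides have distance $2\,\mathrm{arcsinh}(x_0e^{-s})$ at height $e^s$. The segments $[y',p]$ converge to the ray from $y'$ to $\xi$. So CAT$(-1)$ comparison gives $d(\psi_sy,\psi_sy')\le2\,\mathrm{arcsinh}(e^{-s}\sinh(D'/2))$.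

**Lemma 9.** $A^+:=\{y\in Y:\delta(y)<\varepsilon\}$ satisfies $H_q(A^+;\mathbb Z)=0$ for $q\ge2$.

*Proof.* Write $d_\gamma(y)=d(y,\gamma y)$; this is a convex function on $X$.

**Step 1: splitting into pieces.** If $\delta(y)<\varepsilon$, the group generated by $\{\gamma:d_\gamma(y)<\varepsilon\}$ is infinite cyclic by the choice of $\mu$ and Lemma 8. By (4) all its nontrivial elements have the same $\mathrm{Fix}_\infty=:\eta(y)$. Hence $\{\delta<\varepsilon\}\subset X$ is the disjoint union of the open sets
$$U_\eta=\bigcup\bigl\{\{d_\gamma<\varepsilon\}:1\ne\gamma\in\Gamma,\ \mathrm{Fix}_\infty(\gamma)=\eta\bigr\}.$$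
So $A^+$ is the disjoint union, over $H$-orbits of $\eta$'s with $U_\eta\ne\emptyset$, of $U_\eta/H_\eta$, where $H_\eta=\mathrm{Stab}_H(\eta)$. It suffices to show that $U_\eta$ is weakly contractible and that $H_\eta$ is a directed union of groups that are trivial or infinite cyclic. Then $H_q(U_\eta/H_\eta;\mathbb Z)=H_q(H_\eta;\mathbb Z)=0$ for $q\ge2$, because group homology commutes with directed unions.

**Step 2: the axial case, $|\eta|=2$.** Let $\ell$ be the geodesic joining the points of $\eta$. On $\ell$ each relevant $d_\gamma$ attains its minimum. By convexity the geodesic from $y\in\{d_\gamma<\varepsilon\}$ to its projection on $\ell$ stays in $\{d_\gamma<\varepsilon\}$. So $U_\eta$ deformation retracts to $\ell$. The group $H_\eta$ acts freely and properly by isometries on $\ell\cong\mathbb R$, so it is trivial or $\mathbb Z$ (an element reversing $\ell$ would have a fixed point).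

**Step 3: the parabolic case, $\eta=\{\xi\}$: the space.** If $\gamma$ fixes $\xi$, then $d_\gamma(\psi_sy)=d(\psi_sy,\psi_s\gamma y)$ is convex and bounded in $s\ge0$, hence nonincreasing. So $\psi_sU_\eta\subset U_\eta$. If $\gamma$ is parabolic at $\xi$, then $y,\gamma y$ lie on a common horosphere, so $d_\gamma(\psi_sy)\to0$. By Dini's theorem this is uniform on compact sets. Pick one $\gamma_0$ with $\mathrm{Fix}_\infty(\gamma_0)=\eta$. Any compact set in $U_\eta$ can be moved by $\psi_s$ within $U_\eta$ into the convex set $\{d_{\gamma_0}<\varepsilon\}\subset U_\eta$. Hence $U_\eta$ is weakly contractible.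

**Step 4: the parabolic case: the group.** No $g\in\Gamma$ fixing $\xi$ is axial. Otherwise $\xi$ is an end of its axis; after replacing $g$ by $g^{-1}$ if necessary, $g^mx\to\xi$ along the axis for $x$ on it. With $\gamma$ parabolic at $\xi$ we get
$$d(x,g^{-m}\gamma g^mx)=d_\gamma(g^mx)\to0,\qquad g^{-m}\gamma g^m\ne1,$$
contradicting $\delta(x)>0$. So all nontrivial elements of $\mathrm{Stab}_\Gamma(\xi)$ are parabolic at $\xi$. Given finitely many of them, all have displacement $<\mu$ at $\psi_sy$ for large $s$, so by the choice of $\mu$ and Lemma 8 they generate a cyclic group. Thus $H_\eta$ is torsion-free and locally cyclic, as needed. $\square$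

**Lemma 10 (counting).** If $\delta(y)\ge\theta$, then for all $z\in X$ and $R\ge0$, $\#\{\gamma\in\Gamma:d(\gamma y,z)\le R\}\le\mathcal N(R)$, where $\mathcal N(R)$ is the volume of an $(R+\theta/2)$-ball in constant curvature $-C$ divided by that of a Euclidean $\theta/2$-ball, in dimension $d$.

*Proof.* The balls $B(\gamma y,\theta/2)$ are disjoint, have at least Euclidean volume, and those counted lie in $B(z,R+\theta/2)$. Apply volume comparison. $\square$

## 7. Cycles with little mass in the thick part bound

**Lemma 11.** Let $q\ge2$. There is $m_0=m_0(q,d,C)>0$ such that every integral $q$-cycle $S$ with compact support in $Y$ and $\|S\|(\{\delta\ge\theta\})<m_0$ is null-homologous in $Y$ over $\mathbb Z$.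

The condition $q\ge2$ is needed in such a statement. If $\Gamma=H=\langle\gamma\rangle$ with $\gamma$ axial of translation length $<\theta$, the closed geodesic in $Y$ is a $1$-cycle in $\{\delta<\theta\}$ that generates $H_1(Y)=\mathbb Z$.

*Proof.* Put $\rho=\varepsilon/48$, so $\varepsilon/2=24\rho$ and $\theta=16\rho$. Let $A=\{\delta<\varepsilon/2\}\subset Y$.

**Step 1: a good cover of the thick part of the support.** Let $y_1,\dots,y_s$ be a maximal $\rho$-separated subset of the compact set $\mathrm{spt}\,S\setminus A$, $u_a=d(\cdot,y_a)$ and $B_a=\{u_a<3\rho\}$. If $s=0$, then $S$ is supported in $A\subset A^+$ and bounds by Lemmas 9 and 7. Let $s\ge1$. We record four facts.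

(i) Since $\delta(y_a)\ge24\rho$, the $3\rho$-ball of $X$ around a lift of $y_a$ maps homeomorphically to $B_a$. At most one lift of $B_b$ meets a given lift of $B_a$, as two such lifts would have centers at distance $<12\rho$. So each nonempty $B_I=\bigcap_{a\in I}B_a$ is a copy of an open convex subset of $X$, an intersection of balls. By geodesic contraction, integral cycles of dimension $\ge1$ with compact support in $B_I$ bound integral currents with compact support in $B_I$.

(ii) $\{u_a\le2\rho\}\subset\{\delta\ge24\rho-4\rho\}\subset\{\delta\ge\theta\}$. Every point $y$ lies in at most $\kappa=\kappa(d,C)$ of the sets $\{u_a\le2\rho\}$: in $X$ choose lifts of the $y_a$ within $2\rho$ of a lift of $y$; they are $\rho$-separated, so their $\rho/2$-balls are disjoint in a $\frac52\rho$-ball, and volume comparison bounds their number.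

(iii) If $B_a\cap A\ne\emptyset$, then $\delta<24\rho+12\rho<\varepsilon$ on $B_a$, so $B_a\subset A^+$.

(iv) $\mathrm{spt}\,S\cap\{u_a\ge\rho\text{ for all }a\}\subset A$, by maximality.

Put $m_0=(\rho/\kappa)^q$.

**Step 2: cutting the cycle.** The purpose is to split $S$ into pieces, one in each $B_a$ and one in $A$, keeping track of all their mutual boundaries. A *system* on $\{1,\dots,m\}$ is an antisymmetric family of integral currents $S_I$ indexed by nonempty tuples $I$ in $\{1,\dots,m\}$ (zero if an index repeats), with $\dim S_I=q+1-|I|$ (zero if $|I|>q+1$), $\sum_aS_a=S$ and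
$$\partial S_I=\sum_bS_{Ib}.\tag{5}$$
For $m=1$ take $S_1=S$. For $m=2$ the example to keep in mind is $S_1=S\llcorner\{u<r\}$, $S_2=S\llcorner\{u\ge r\}$, $S_{12}=\langle S,u,r\rangle=-S_{21}$. In general, given a system on $\{1,\dots,m\}$, put $u=u_m$ and take a.e. $r=r_m\in[\rho,2\rho]$. For increasing tuples $J$ in $\{1,\dots,m-1\}$, possibly empty where this makes sense, let
$$S'_J=S_J,\quad S'_{J,m}=S_{Jm}\llcorner\{u<r\},\quad S'_{J,m+1}=S_{Jm}\llcorner\{u\ge r\},\quad S'_{J,m,m+1}=\langle S_{Jm},u,r\rangle,$$
the last being zero if $\dim S_{Jm}=0$, and extend antisymmetrically. Clearly $\sum_aS'_a=S$. We check (5) with (2):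

* $\partial S'_J=\sum_{b<m}S_{Jb}+S_{Jm}$ and $S_{Jm}=S'_{J,m}+S'_{J,m+1}$.
* $\partial S'_{J,m}=\langle S_{Jm},u,r\rangle+\sum_{b<m}S_{Jmb}\llcorner\{u<r\}=S'_{J,m,m+1}+\sum_{b<m}S'_{J,m,b}$, because $S'_{J,m,b}=-S'_{J,b,m}=-S_{Jbm}\llcorner\{u<r\}=S_{Jmb}\llcorner\{u<r\}$.
* $\partial S'_{J,m+1}=-\langle S_{Jm},u,r\rangle+\sum_{b<m}S_{Jmb}\llcorner\{u\ge r\}=S'_{J,m+1,m}+\sum_{b<m}S'_{J,m+1,b}$.
* $\partial S'_{J,m,m+1}=-\langle\partial S_{Jm},u,r\rangle=-\sum_{b<m}\langle S_{Jmb},u,r\rangle=\sum_{b<m}\langle S_{Jbm},u,r\rangle=\sum_{b<m}S'_{J,b,m,m+1}=\sum_{b<m}S'_{J,m,m+1,b}$, the last since moving $b$ past two indices has sign $+1$.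

After using $u_1,\dots,u_s$ we have a system on $\{1,\dots,s+1\}$. Write $\infty=s+1$. Later cuts only restrict or slice, so $S_I$ is supported in $\mathrm{spt}\,S\cap\{u_a\le r_a\}$ for each finite $a\in I$, a compact subset of $B_a$. If $\infty\in I$, then $S_I$ is supported in $\mathrm{spt}\,S\cap\{u_b\ge r_b\text{ for all }b\}$, a compact subset of $A$ by (iv).

**Step 3: choice of the radii.** The purpose is to make all zero-dimensional pieces vanish. For the system on $\{1,\dots,m\}$, before the cut by $u_m$, let
$$\Pi_m=\sum_{|I|=q+1}\mathbf M(S_I)+\sum_{I\ni m,\ |I|\le q}\rho^{-(q+1-|I|)}\sum_{m\le b_1<\dots<b_{q+1-|I|}\le s}\|S_I\|\Bigl(\bigcap_j\{u_{b_j}\le2\rho\}\Bigr),$$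
with sums over increasing $I$. At the start only $I=(1)$ contributes, and by (ii) $\Pi_1\le\rho^{-q}\kappa^q\|S\|(\{\delta\ge\theta\})<1$.

The average of $\Pi_{m+1}$ over $r_m\in[\rho,2\rho]$ is at most $\Pi_m$. To see this, compare terms. The zero-dimensional $S_I$ already present are only split, and their masses add up. The terms of $\Pi_{m+1}$ from $S_{Jm}\llcorner\{u_m\ge r\}$ are bounded by the terms of $\Pi_m$ for $I=Jm$ with $b_1>m$. By (3), averaging a term that comes from $\langle S_{Jm},u_m,r\rangle$, including the zero-dimensional ones, costs a factor $\rho^{-1}$ and restricts to $\{u_m\le2\rho\}$; so it is bounded by the term of $\Pi_m$ for $I=Jm$ with $b_1=m$ and the same remaining $b$'s.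

So the radii can be chosen successively, outside null sets, with $\Pi_{m+1}\le\Pi_m$. In $\Pi_{s+1}$ the second sum is empty. Hence $\sum_{|I|=q+1}\mathbf M(S_I)=\Pi_{s+1}<1$, and by integrality $S_I=0$ whenever $|I|=q+1$.

**Step 4: filling the pieces.** For $I$ containing a finite index let $B_I$ be the intersection of the $B_a$ over finite $a\in I$. For $|I|\ge q+1$ put $Q_I=0$. By descending induction on $|I|\in\{q,\dots,2\}$ we construct antisymmetric integral $Q_I$, $\dim Q_I=q+2-|I|$, compactly supported in $B_I$, with
$$\partial Q_I=R_I:=S_I-\sum_bQ_{Ib}.\tag{6}$$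
For $|I|=q+1$, (6) holds because $S_I=0$. Let $2\le|I|\le q$. By (5) and (6),
$$\partial R_I=\sum_bS_{Ib}-\sum_b\Bigl(S_{Ib}-\sum_cQ_{Ibc}\Bigr)=\sum_{b,c}Q_{Ibc}=0$$
by antisymmetry. So $R_I$ is a cycle of dimension $q+1-|I|\ge1$ with compact support in $B_I$, and it bounds there by (i). We make one restriction on the choice. If $\infty\in I$ and some finite $a\in I$ has $B_a\not\subset A^+$, then $B_a\cap A=\emptyset$ by (iii), so $S_{I'}=0$ for all $I'\supset I$; for all such $I'$ we choose $Q_{I'}=0$, which is consistent with (6). Hence $Q_I$ is supported in $A^+$ whenever $\infty\in I$.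

**Step 5: the sum.** By the same computation, for $a\le s$ the current $R_a:=S_a-\sum_bQ_{ab}$ is a $q$-cycle with compact support in $B_a$, so it bounds. Likewise $R_\infty:=S_\infty-\sum_aQ_{\infty a}$ is a $q$-cycle with compact support in $A^+$, so it bounds by Lemmas 9 and 7; here $q\ge2$ is used. By antisymmetry the $Q$'s cancel in the sum, $S=\sum_{a\le s}R_a+R_\infty$, and $S$ bounds. $\square$

## 8. The cycle of $F_1$, and a count that is too large

Choose a $\Gamma$-equivariant map $\varphi$ from the vertices of the lifted triangulations to $X$; this is possible since $\Gamma$ acts freely on them. For a simplex $\sigma$ of $\tilde W$ and $i\in\{0,\dots,k-1\}$ let $[\sigma]_i$ be the straight simplex on the $\varphi$-images of the ordered vertices of $t^i\sigma$. If $\dim\sigma\ge2$ let $c_i(\sigma)$ be its center. Since $n-1\ge2$, $(n-1)$-simplices have centers. By Lemma 5(b), for $h\in H$,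
$$[h\sigma]_i=h[\sigma]_i,\qquad c_i(h\sigma)=h\,c_i(\sigma).\tag{7}$$
For $\sigma\subset F_1$, $t^i\sigma=\sigma$, so $[\sigma]_i$ and $c(\sigma):=c_i(\sigma)$ do not depend on $i$.

Let $[[\sigma]]$ be the integral current of $[\sigma]_i$, oriented by the vertex order. For an $(n-1)$-simplex $\tau\subset F_1$ let $o(\tau)=\pm1$ compare the vertex order with the boundary orientation. In $Y=X/H$ put
$$B=\sum_{\tau\in H\backslash\{(n-1)\text{-simplices of }F_1\}}o(\tau)\,\mathrm{pr}_\#[[\tau]].$$

**Lemma 12.** $B$ is an integral $(n-1)$-cycle with $[B]\ne0$ in $H_{n-1}(Y;\mathbb Z)$.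

*Proof.* Straightening gives an $H$-equivariant continuous map $F_1\to X$, which induces $\bar s:V_1'=F_1/H\to Y$. The current $B$ is that of the Lipschitz cycle $\bar s_\#$(fundamental cycle of $V'_1$), so $[B]=\bar s_*[V_1']$ by Lemma 7. Let $p\mid k$ be prime. $F_1$ (by Lemma 5(a)) and $X$ are $\mathbb F_p$-acyclic with free proper $H$-actions, so by the Cartan–Leray spectral sequence $\bar s$ induces an isomorphism on $H_*(\cdot\,;\mathbb F_p)$. As $V_1'$ is a closed connected oriented $(n-1)$-manifold, $[B]$ is nonzero already mod $p$. $\square$

To reach a contradiction we want $[B]=0$. By Lemma 11 it is enough to find a homologous cycle with little mass in $\{\delta\ge\theta\}$. Let $m_0$ be the constant of Lemma 11 with $q=n-1\ge2$, and choose $r_0\ge1$, depending only on $n,d,C,N$, with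
$$N v_{n-1}(r_0)+(n+1)N v_n(r_0)+(n+1)^2N v_{n-1}(r_0)<\frac{m_0}2.\tag{8}$$
Let $\mathcal C^*$ be the $H$-invariant set of centers $c(\tau)$ of $(n-1)$-simplices $\tau$ of $F_1$ with $d(c(\tau),\{\delta\ge\theta\})\le r_0$, the distance to the empty set being $\infty$. Let $F_1^*$ be the set of $(n-1)$-simplices of $F_1$ with center in $\mathcal C^*$. By Lemma 6 the other simplices of $F_1$ have mass at most $v_{n-1}(r_0)$ in $\{\delta\ge\theta\}$ and do no harm. The set $\mathcal C^*$ is a union of at most $N$ $H$-orbits, hence locally finite.

The simplices in $F_1^*$ have to be filled. The obvious filling is the straightened sheet $\tilde W$, which has $F_1$ in its boundary. It is infinite modulo $H$ in general, so one must cut it off.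

**Cutting off one sheet.** Let $L>0$, $D=2r_0+L$, and for a fixed $i$ call an $(n-1)$-simplex $\tau$ of $\tilde W$ *$i$-near* if $d(c_i(\tau),\mathcal C^*)\le D$. Take the $n$-simplices of $\tilde W$ having an $i$-near facet, and cut their straightenings at some distance $R\in[r_0,r_0+L]$ from $\mathcal C^*$. By (3) some $R$ gives a slice of mass at most (total mass)$/L$. How large is the total mass?

**Lemma 13.** The $i$-near $(n-1)$-simplices form at most $N_2:=N^2\,\mathcal N(2D+2r_0)$ $H$-orbits.

*Proof.* Let $c_1,\dots,c_b$ ($b\le N$) represent $H\backslash\mathcal C^*$, and let $\delta(y_l)\ge\theta$, $d(y_l,c_l)\le r_0$. Each $i$-near $\tau$ has an $H$-translate with $c_i$-center in $\bar B(c_l,D)$ for some $l$. The simplices $t^i\tau$ lie in at most $N$ $\Gamma$-orbits. Given one member of such an orbit with center in $\bar B(c_l,D)$, the other members with center there correspond to elements $\gamma\in\Gamma$ that map a point of $\bar B(c_l,D)$ into $\bar B(c_l,D)$, so $d(\gamma y_l,y_l)\le2D+2r_0$. Apply Lemma 10. $\square$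

An $(n-1)$-simplex lies in at most two $n$-simplices, so this gives total mass at most $2N_2\,2^n$ and a slice of mass at most $2^{n+1}N_2/L$. But $N_2$ contains the volume of a ball of radius larger than $2L$ in curvature $-C$, which grows exponentially with $L$. The bound therefore gets worse as $L$ grows, and this is the exact point where filling with a single sheet stops. There is a second trouble: near $F_1$ there might be other components of $\partial\tilde W$, whose simplices would remain uncancelled in the boundary.

**Using all sheets.** We have not used that $k$ is large. Suppose for a moment that $t$ also acted on $X$ by isometries, with $\varphi(tv)=t\varphi(v)$. Then $t$ would fix $\mathcal C^*$ pointwise, because $tv=v$ for vertices of $F_1$. Since $c_i(\tau)=t^ic_0(\tau)$, being $i$-near would not depend on $i$. Let $\tau$ and $g\tau$, $g\in\Gamma$, both be near. Then each $g_i=t^igt^{-i}$ moves $c_i(\tau)$ to $c_i(g\tau)$, and all these points stay at bounded distance from fixed points of $\mathcal C^*$. Lemma 10 leaves boundedly many possibilities for $g_i$. So if $k$ is large, $g_i=g_j$ for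 some $i\neq j$, $g$ commutes with $t^{i-j}$, and $g\in H$ by Lemma 5(c). Thus near simplices equivalent under $\Gamma$ are equivalent under $H$, and their number modulo $H$ is at most $N$, *independently of $L$*. In reality $t$ does not act on $X$, and the sheets may look different for different $i$. But only finitely many combinatorial patterns are possible near $F_1$, with a bound independent of $k$, and a pigeonhole argument finds many sheets with the same pattern.

## 9. One pattern for many sheets

**Constants.** With $m_0,r_0$ as above choose $L$ with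
$$\frac{(n+1)N2^n}L\le\frac{m_0}4,\tag{9}$$
and put $D_1=2r_0+1$, $D=2r_0+L$. These depend only on $n,d,C,N$. Note that (9) uses the number $(n+1)N$, which we still have to justify, and not $N_2$.

**Definition (near graph).** Let $\mathcal G_i$ be the graph whose vertices are the $i$-near $(n-1)$-simplices of $\tilde W$, two of them being joined if they are facets of a common $n$-simplex of $\tilde W$ and $d(c_i(\tau),c_i(\tau'))\le D_1$. Let $\mathcal T_i$ be the set of vertices connected in $\mathcal G_i$ to an element of $F_1^*$.

By (7), $H$ acts on $\mathcal G_i$ and preserves $\mathcal T_i$. We have $F_1^*\subset\mathcal T_i$. For example, if $\mathcal C^*=\emptyset$ then $\mathcal G_i$ and $\mathcal T_i$ are empty. In the symmetric situation just considered, $\mathcal G_i$ would not depend on $i$.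

**Step 1: short paths.** The purpose is to bound how far $\mathcal T_i$ reaches, combinatorially. *Every $\tau\in\mathcal T_i$ is joined to $F_1^*$ by a path in $\mathcal G_i$ of length $\le N_2$.* A shortest path from $\tau$ to the $H$-invariant set $F_1^*$ cannot contain two vertices $\tau_a$ and $\tau_b=h\tau_a$ ($a<b$) in one $H$-orbit, since one could continue from $\tau_a$ with the $h^{-1}$-translate of the part after $\tau_b$. Now use Lemma 13. Consequently the endpoint $e\in F_1^*$ of such a path satisfies
$$d(c_i(\tau),c(e))\le D_2:=N_2D_1.\tag{10}$$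

**Step 2: finitely many records.** Say that two $(n-1)$-simplices of $\tilde W$ differ by one combinatorial step if they are facets of a common $n$-simplex; each has at most $2n$ such neighbors. Let $\mathcal Q$ be the set of $(n-1)$-simplices of $\tilde W$ within $N_2$ steps of $F_1^*$. It does not depend on $i$, it contains every $\mathcal T_i$ by Step 1, and $|H\backslash\mathcal Q|\le N_3:=N(2n+1)^{N_2}$. Fix representatives of $H\backslash\mathcal Q$. For each $i$ record, for each representative $\tau$, whether $\tau\in\mathcal T_i$ and, if so, one endpoint $e_i(\tau)\in F_1^*$ as in Step 1; it lies within $N_2$ steps of $\tau$. Extend $e_i$ $H$-equivariantly to $\mathcal T_i$, which is possible since $H$ acts freely on simplices; (10) persists by (7). So the record determines $\mathcal T_i$ and $e_i:\mathcal T_i\to F_1^*$. At most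
$$K_1:=\bigl(1+(2n+1)^{N_2}\bigr)^{N_3}$$
records are possible.

**Step 3: the pigeonhole.** Put
$$N_4:=\mathcal N(2D_2+2r_0),\qquad K_0:=K_1N_4,$$
constants depending only on $n,d,C,N$. *Suppose $k>K_0$.* Then there is a set $I\subset\{0,\dots,k-1\}$ with $|I|>N_4$ and the same record for all $i\in I$. Write $\mathcal T$ and $e$ for the common $\mathcal T_i$ and $e_i$. Thus
$$d\bigl(c_i(\tau),c(e(\tau))\bigr)\le D_2\qquad(\tau\in\mathcal T,\ i\in I).\tag{11}$$

**Lemma 14.** (a) Every $\tau\in\mathcal T$ that lies in $\partial\tilde W$ lies in $F_1$.
(b) If $\tau\in\mathcal T$, $g\in\Gamma$ and $g\tau\in\mathcal T$, then $g\in H$.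

*Proof.* (a) By (1), $t^i\tau=\gamma_i\tau$ with $\gamma_i\in\Gamma$, so $c_i(\tau)=\gamma_ic_0(\tau)$. Choose $y$ with $\delta(y)\ge\theta$ and $d(y,c(e(\tau)))\le r_0$. Fix $i_0\in I$. For $i\in I$ the element $\gamma_i\gamma_{i_0}^{-1}$ maps $c_{i_0}(\tau)$ to $c_i(\tau)$, both in $\bar B(c(e(\tau)),D_2)$ by (11), so it moves $y$ by at most $2D_2+2r_0$. By Lemma 10 there are at most $N_4<|I|$ such elements, so $\gamma_i=\gamma_j$ for some $i\ne j$ in $I$. Then $t^{i-j}\tau=\tau$. Since $t^{i-j}$ covers the identity of $V$ and the interior of $\tau$ injects into $V$, $t^{i-j}$ fixes $\tau$ pointwise. By Lemma 5(a), $\tau\subset F_1$.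

(b) For $i\in I$ put $g_i=t^igt^{-i}\in\Gamma$. Since $g_it^i\tau=t^ig\tau$, we have $g_ic_i(\tau)=c_i(g\tau)$. By (11) for $\tau$ and $g\tau$, $d\bigl(g_ic(e(\tau)),c(e(g\tau))\bigr)\le2D_2$. With $y$ such that $\delta(y)\ge\theta$ and $d(y,c(e(\tau)))\le r_0$ we get $d\bigl(g_iy,c(e(g\tau))\bigr)\le2D_2+r_0$. By Lemma 10 at most $N_4<|I|$ elements are possible, so $g_i=g_j$ for some $i\ne j$ in $I$. Hence $g$ commutes with $t^{i-j}$, and $g\in H$ by Lemma 5(c). $\square$

## 10. Filling $B$ with boundedly many simplices

Fix one $i\in I$; the currents $[[\sigma]]$ are those of $[\sigma]_i$. By Lemma 6, if $\dim\sigma\ge2$,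
$$\|[[\sigma]]\|\bigl(X\setminus B(c_i(\sigma),R)\bigr)\le v_{\dim\sigma}(R).\tag{12}$$
For an $n$-simplex $\sigma$ of $\tilde W$ let $o(\sigma)=\pm1$ compare vertex order and orientation of $\tilde W$. If $\mathcal C^*=\emptyset$, put $Z=B$ and go to Step 5. Otherwise proceed as follows.

**Step 1: the filling chain.** Let $\mathcal S$ be the set of $n$-simplices $\sigma$ of $\tilde W$ whose set $\mathcal T(\sigma)$ of facets in $\mathcal T$ is nonempty. If $\sigma,g\sigma\in\mathcal S$, $g\in\Gamma$, both have their $j$-th facet in $\mathcal T$, then $g\in H$ by Lemma 14(b), because $g$ preserves vertex orders and so maps the $j$-th facet of $\sigma$ to that of $g\sigma$. There are at most $N$ $\Gamma$-orbits of $n$-simplices and $n+1$ values of $j$, so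
$$|H\backslash\mathcal S|\le(n+1)N.\tag{13}$$
This is the bound independent of $L$ that a single sheet could not give. For $\sigma\in\mathcal S$ let $w_\sigma=\min_{\tau\in\mathcal T(\sigma)}d(\cdot,c_i(\tau))$. For $r\in[r_0,r_0+1]$, to be chosen in Step 3, put $O_\sigma=\{w_\sigma<r\}$, so $O_{h\sigma}=hO_\sigma$ for $h\in H$, and
$$\Phi=\sum_{\sigma\in H\backslash\mathcal S}o(\sigma)\,\mathrm{pr}_\#\bigl([[\sigma]]\llcorner O_\sigma\bigr),\qquad\mathbf M(\Phi)\le(n+1)N2^n.$$
We trim each simplex to $O_\sigma$ in order to control the facets that are not in $\mathcal T$. Let $w=d_Y(\cdot,\mathrm{pr}\,\mathcal C^*)$ and $\Omega_R=\{w<R\}\subset Y$, so $\mathrm{pr}^{-1}\Omega_R=\{d(\cdot,\mathcal C^*)<R\}$. Put $\bar R=r_0+L$; then $\bar R+r_0=D$.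

**Step 2: two claims that locate the error terms.** They show that inside $\Omega_{\bar R}$ the unwanted parts of $\partial\Phi$ are far from centers.

*Claim 1. If $\sigma\in\mathcal S$, $\tau$ is a facet of $\sigma$, $\tau\notin\mathcal T$ and $y\in O_\sigma\cap\mathrm{pr}^{-1}\Omega_{\bar R}$, then $d(y,c_i(\tau))\ge r_0$.* Suppose $d(y,c_i(\tau))<r_0$. Choose $\tau_1\in\mathcal T(\sigma)$ with $d(y,c_i(\tau_1))<r_0+1$. Then $d(c_i(\tau),c_i(\tau_1))\le2r_0+1=D_1$ and $d(c_i(\tau),\mathcal C^*)<\bar R+r_0=D$. So $\tau$ is $i$-near and adjacent in $\mathcal G_i$ to $\tau_1\in\mathcal T=\mathcal T_i$, hence $\tau\in\mathcal T$, a contradiction.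

*Claim 2. If $\sigma\in\mathcal S$, $y\in\mathrm{pr}^{-1}\Omega_{\bar R}$ and $r_0\le w_\sigma(y)\le r_0+1$, then $d(y,c_i(\sigma))\ge r_0$.* Since $n\ge3$, the facet $\tau'$ of $\sigma$ omitting the last vertex contains the first three vertices, so $c_i(\tau')=c_i(\sigma)$. Suppose $d(y,c_i(\tau'))<r_0$. If $\tau'\notin\mathcal T$, the argument of Claim 1, with $\tau_1\in\mathcal T(\sigma)$ and $d(y,c_i(\tau_1))\le r_0+1$, gives $\tau'\in\mathcal T$. So $\tau'\in\mathcal T(\sigma)$ in any case, and $w_\sigma(y)\le d(y,c_i(\tau'))<r_0$, a contradiction.

**Step 3: the boundary of $\Phi$ in $\Omega_{\bar R}$.** For each $\sigma\in\mathcal S$ (and a.e. $r$)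
$$\partial\bigl([[\sigma]]\llcorner O_\sigma\bigr)=\sum_j(-1)^j[[\partial_j\sigma]]\llcorner O_\sigma+\langle[[\sigma]],w_\sigma,r\rangle.$$
We treat three kinds of terms.

* *Slices.* By (3), Claim 2 and (12),
$$\int_{r_0}^{r_0+1}\sum_{\sigma\in H\backslash\mathcal S}\|\langle[[\sigma]],w_\sigma,r\rangle\|(\mathrm{pr}^{-1}\Omega_{\bar R})\,dr\le(n+1)N\,v_n(r_0).$$
Choose $r$ with integrand $\le(n+1)Nv_n(r_0)$ and all currents integral.
* *Facets $\tau\notin\mathcal T$.* By Claim 1 and (12) each contributes mass at most $v_{n-1}(r_0)$ in $\Omega_{\bar R}$.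
* *Facets $\tau\in\mathcal T$.* Here $O_\sigma\supset B(c_i(\tau),r_0)$, so replacing $[[\tau]]\llcorner O_\sigma$ by $[[\tau]]$ costs mass at most $v_{n-1}(r_0)$. Consider the replaced terms, summed over $H$-orbits of pairs $(\sigma,\tau)$. Since $H$ acts freely on simplices, the orbits of pairs over a given orbit $H\tau$ correspond to the $n$-simplices of $\tilde W$ containing $\tau$, and all of these are in $\mathcal S$. If $\tau$ is interior to $\tilde W$ there are two, and their contributions cancel. If $\tau\subset\partial\tilde W$, then $\tau\subset F_1$ by Lemma 14(a), and there is one, contributing $o(\tau)\,\mathrm{pr}_\#[[\tau]]$. The total is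
$$B^{\mathcal T}:=\sum_{\tau\in H\backslash\{\tau\in\mathcal T:\ \tau\subset F_1\}}o(\tau)\,\mathrm{pr}_\#[[\tau]].$$

By (13) there are at most $(n+1)^2N$ pairs ($\sigma\in\mathcal S$, facet) modulo $H$. Hence
$$(\partial\Phi)\llcorner\Omega_{\bar R}=B^{\mathcal T}\llcorner\Omega_{\bar R}+E,\qquad\mathbf M(E)\le(n+1)Nv_n(r_0)+(n+1)^2Nv_{n-1}(r_0).\tag{14}$$

**Step 4: cutting off.** We remove the part of $\Phi$ where (14) says nothing. By (3) and (9) choose $R\in[r_0,r_0+L]$ with $\Phi\llcorner\Omega_R$ integral and
$$\mathbf M(\langle\Phi,w,R\rangle)\le\frac{\mathbf M(\Phi)}L\le\frac{(n+1)N2^n}L\le\frac{m_0}4.$$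
Since $\Omega_R\subset\Omega_{\bar R}$, (14) gives
$$Z:=B-\partial(\Phi\llcorner\Omega_R)=\bigl(B-B^{\mathcal T}\llcorner\Omega_R\bigr)-E\llcorner\Omega_R-\langle\Phi,w,R\rangle,$$
an integral cycle with compact support, homologous to $B$.

**Step 5: the mass in the thick part.** We bound $\|B-B^{\mathcal T}\llcorner\Omega_R\|(\{\delta\ge\theta\})$ over the at most $N$ simplices $\tau$ of $F_1$ modulo $H$.

* If $c(\tau)\in\mathcal C^*$, then $\tau\in F_1^*\subset\mathcal T$, and only the part of $[[\tau]]$ outside $\mathrm{pr}^{-1}\Omega_R\supset B(c(\tau),R)$ remains. Its mass is at most $v_{n-1}(R)\le v_{n-1}(r_0)$.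
* If $c(\tau)\notin\mathcal C^*$, then $d(c(\tau),\{\delta\ge\theta\})>r_0$, so $[[\tau]]$ and any restriction of it have mass at most $v_{n-1}(r_0)$ in $\{\delta\ge\theta\}$.

Therefore, by (8),
$$\|Z\|(\{\delta\ge\theta\})\le Nv_{n-1}(r_0)+(n+1)Nv_n(r_0)+(n+1)^2Nv_{n-1}(r_0)+\frac{m_0}4<m_0.$$
If $\mathcal C^*=\emptyset$ and $Z=B$, the second case applies to all $\tau$, and the same bound holds.

**Step 6: the contradiction.** By Lemma 11 with $q=n-1\ge2$, $[B]=[Z]=0$ in $H_{n-1}(Y;\mathbb Z)$. This contradicts Lemma 12. Hence $k\le K_0(n,d,C,N)$. This proves Theorem 3, and with it Theorem 2. $\blacksquare$
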